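# Subadditivity of the top syzygy degree: how far it reaches

## 1. One element of the ideal and a null-homotopy

Let $\mathbb K$ be a field and $S=\mathbb K[x_1,\dots,x_n]$ with its standard grading, $\mathfrak m=(x_1,\dots,x_n)$. For a finitely generated graded $S$-module $M$ put
$$\bar t_i(M)=\max\{j:\operatorname{Tor}_i^S(M,\mathbb K)_j\ne 0\}.$$
If $F\to M$ is the minimal graded free resolution, then $F\otimes\mathbb K$ has zero differential. Hence $\bar t_i(M)$ is the largest degree of a basis element of $F_i$, and it is defined for $0\le i\le \operatorname{pd}M$. For example, the ideal $(x^2,xy)\subset\mathbb K[x,y]$ has two generators of degree $2$ and one syzygy, $y\cdot x^2-x\cdot xy=0$, of degree $3$. So $\bar t_0,\bar t_1,\bar t_2$ of $S/I$ are $0,2,3$. For $I=(x_1^{a_1},\dots,x_p^{a_p})$ the resolution is the Koszul complex, and $\bar t_l(S/I)$ is the sum of the $l$ largest exponents.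

Throughout, $I\subset S$ is a nonzero proper graded ideal and $p=\operatorname{pd}_S(S/I)\ge1$. We write $(-)^*=\operatorname{Hom}_S(-,S)$ (graded Hom) and $N(-b)_j=N_{j-b}$. A map has degree $\delta$ if it raises degrees by $\delta$.

How large can the last degree $\bar t_p$ be, compared with the earlier ones? Here is a case that one can do at once.

**Proposition 1.** Let $0\neq f\in I$ be homogeneous of degree $d$. Then $\bar t_p(S/I)\le\bar t_{p-1}(S/I)+d$.

**Proof.** Let $F\to S/I$ be the minimal resolution. Multiplication by $f$ is zero on $S/I$, so it is null-homotopic on $F$: there are maps $k:F_n\to F_{n+1}$ of degree $d$ with $f\cdot\mathrm{id}=\partial k+k\partial$. On $F_p$ the term $\partial k$ passes through $F_{p+1}=0$, so $k\partial=f$ there. Let $\xi$ be a basis element of $F_p$ of degree $\bar t_p$, and let $\xi^*:F_p\to S$ be the coordinate of $\xi$, a map of degree $-\bar t_p$. Then $\xi^*k\,\partial(\xi)=f\ne0$, so $\xi^*k:F_{p-1}\to S$ is not zero. It is therefore nonzero on some basis element of $F_{p-1}$, of degree $\beta$ say, with value in $S_{\beta+d-\bar t_p}$.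 A nonzero polynomial has degree at least $0$, so $\bar t_p\le\beta+d\le\bar t_{p-1}+d$. $\blacksquare$

Taking for $f$ a minimal generator gives $\bar t_p\le\bar t_1+\bar t_{p-1}$ for every $I$, an inequality which our source credits to Herzog and Srinivasan. What changes if we want to go down by $c$ steps, using $c$ elements of $I$? And what changes if we use $\bar t_i(S/I)$ instead of degrees of elements?

## 2. The inequalities (A) and (B) and their exact range

The two general forms are these.

**(A)** For $0\le i\le p$: $\ \bar t_p(S/I)\le\bar t_{p-i}(S/I)+\bar t_i(S/I)$.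

**(B)** If $f_1,\dots,f_c\in I$ is a homogeneous regular sequence with $d_i=\deg f_i$, then $\bar t_p(S/I)\le\bar t_{p-c}(S/I)+\sum_{i=1}^c d_i$.

Both are known when $\dim(S/I)-\operatorname{depth}(S/I)\le1$ (Eisenbud–Huneke–Ulrich). The survey "Subadditivity of Syzygies of Ideals and Related Problems" asks whether either holds without that assumption. By the Auslander–Buchsbaum formula, $\operatorname{depth}S/I=n-p$, and $\dim S/I=n-\operatorname{ht}I$, so the number in the hypothesis is $p-\operatorname{ht}I$.

We shall prove that (B) always holds and that (A) does not, and we shall find exactly where (A) holds.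

**Theorem 2.** Let $M\neq0$ be a finitely generated graded $S$-module, and let $\mathfrak b\subseteq\operatorname{ann}_SM$ be a nonzero proper graded ideal of height (= grade) $h$. If $\operatorname{Ext}^r_S(M,S)_{-j}\ne0$, then for every $0\le i\le h$ we have $i\le r$ and
$$j\le\bar t_i(S/\mathfrak b)+\bar t_{r-i}(M).$$
In particular, for $p=\operatorname{pd}M$: $\ \bar t_p(M)\le\bar t_i(S/\mathfrak b)+\bar t_{p-i}(M)$ for $0\le i\le h$.

**Corollary 3.** (B) holds for every nonzero proper graded ideal $I$, and it is sharp.

**Theorem 4.** Let $1\le c\le p$ and $0\le i\le p$.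

1. If $\min(i,p-i)\le\max(c,2)$, then $\bar t_p(S/I)\le\bar t_i(S/I)+\bar t_{p-i}(S/I)$ for every $I$ with $\operatorname{ht}I=c$ and $\operatorname{pd}S/I=p$.
2. If $\min(i,p-i)>\max(c,2)$, then over every field $\mathbb K$ and for every $N\ge1$ there is a graded ideal $I$ in a polynomial ring in $p$ variables with $\operatorname{ht}I=c$, $\operatorname{pd}S/I=p$ and $\bar t_p(S/I)\ge\bar t_i(S/I)+\bar t_{p-i}(S/I)+N$.

Since $\min(i,p-i)\le p/2$, part 1 gives (A) for all $i$ when $p\le5$. It also gives (A) for all $i$ when $p\le2c+1$, that is, when $\dim S/I-\operatorname{depth}S/I\le\operatorname{ht}I+1$. By part 2, the smallest failing case is $p=6$, $i=3$.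

## 3. Two equations: the functional descends, the inequality does not

The first thing to try for (B) is to iterate Proposition 1: from $\bar t_p\le\bar t_{p-1}+d_1$ pass to $\bar t_{p-1}\le\bar t_{p-2}+d_2$. The second inequality can be false. For $I=(x,y^5,z^5)$ in $\mathbb K[x,y,z]$ we have $p=3$, $\bar t_1=5$, $\bar t_2=10$; with $f_1=y^5$ and $f_2=x$ the second step would say $10\le5+1$. In the proof, what breaks is the use of $F_{p+1}=0$: on $F_{p-1}$ the homotopy relation is $f_2=\partial k_2+k_2\partial$, and the term $\partial k_2$ no longer disappears.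

The remedy is to forget the inequality and keep the functional $\xi^*k_1$.

**Proposition 5.** If $f_1,f_2\in I$ is a homogeneous regular sequence of degrees $d_1,d_2$, then $\bar t_p(S/I)\le\bar t_{p-2}(S/I)+d_1+d_2$.

**Proof.** Choose homotopies $k_a$ with $f_a=\partial k_a+k_a\partial$ for $a=1,2$, and $\xi,\xi^*$ as before. Put $\lambda_a=\xi^*k_a\in F_{p-1}^*$, so that $\lambda_a\partial=f_a\xi^*$ on $F_p$. We claim that $\lambda_1k_2:F_{p-2}\to S$ is not zero. If it were, then on $F_{p-1}$
$$0=\lambda_1k_2\partial=\lambda_1(f_2-\partial k_2)=f_2\lambda_1-f_1\xi^*k_2=f_2\lambda_1-f_1\lambda_2 .$$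
Since $f_1,f_2$ is regular on the free module $F_{p-1}^*$, we get $\lambda_1=f_1v$ for some $v\in F_{p-1}^*$. Then $f_1\,v\partial=\lambda_1\partial=f_1\xi^*$, so $v\partial=\xi^*$. But $\partial(\xi)\in\mathfrak mF_{p-1}$ by minimality, so $v\partial(\xi)\in\mathfrak m$, while $\xi^*(\xi)=1$. This contradiction proves the claim. Now $\lambda_1k_2$ has degree $d_1+d_2-\bar t_p$ and is nonzero on some basis element of $F_{p-2}$, of degree $\beta\le\bar t_{p-2}$. Hence $0\le\beta+d_1+d_2-\bar t_p$. $\blacksquare$

Read the argument backwards: if the functional at level $2$ vanishes, exactness of a Koszul complex lets us push the vanishing to level $1$ and then to level $0$, where it says that $\xi^*$ is a coboundary. The object that survives the descent is the class of $\xi^*$ in $\operatorname{Ext}^p(S/I,S)$.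

For (A) it is not enough to treat regular sequences, since $\bar t_i(S/I)$ can be smaller than the sum of the degrees of any $i$ elements forming a regular sequence in $I$. For $I=(x,y)^2\subset\mathbb K[x,y]$ the resolution has three generators of degree $2$ and two syzygies of degree $3$, so $\bar t_2=3$, but two elements of $I$ have degree sum at least $4$. So we want the same descent with the Koszul complex replaced by the minimal resolution $G$ of $S/\mathfrak b$, for any $\mathfrak b$ that kills the module. The functionals at the various levels must then be compatible; this is the statement that together they form a cocycle on $G\otimes F$.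

## 4. Cocycles on $G\otimes F$: proof of Theorem 2

We use two textbook facts. First, a degree-0 map $H_0(T)\to M$ from a complex $T$ of graded free modules in non-negative homological degrees lifts to a chain map $T\to F$ into a resolution $F$ of $M$, uniquely up to homotopy; $T$ need not be exact. Second, $\operatorname{Ext}^l_S(S/\mathfrak b,S)=0$ for $l<\operatorname{grade}\mathfrak b=h$.

**Step 1: one functional on each level.** The aim is to turn a class in $\operatorname{Ext}^r(M,S)$ into a compatible family of maps $G_l\otimes F_{r-l}\to S$. Let $G\to S/\mathfrak b$ and $F\to M$ be minimal graded free resolutions, $G_0=S$, and let $T=G\otimes_SF$ with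
$$D(g\otimes f)=\partial g\otimes f+(-1)^{|g|}g\otimes\partial f .$$
Then $H_0(T)=S/\mathfrak b\otimes M=M$, because $\mathfrak b$ kills $M$. So there is a degree-0 chain map $\mu:T\to F$ inducing the identity on $H_0=M$. The map $\iota:F\to T$, $x\mapsto1\otimes x$, is a chain map since $\partial$ vanishes on $G_0$. The composite $\mu\iota:F\to F$ induces $\mathrm{id}_M$, so $\mu\iota=\mathrm{id}_F+\partial k+k\partial$ for some homotopy $k$.

Suppose $\operatorname{Ext}^r(M,S)_{-j}\ne0$. Choose $z\in(F_r^*)_{-j}$ with $z\partial=0$ and nonzero class in $H^r(F^*)=\operatorname{Ext}^r(M,S)$. Put $w=z\mu:T_r\to S$, a map of degree $-j$. Then $wD=z\mu D=z\partial\mu=0$. Let $w_l$ be the restriction of $w$ to $G_l\otimes F_{r-l}$. Evaluating $wD=0$ on $G_l\otimes F_{r+1-l}$ gives, for $l\ge1$,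
$$w_{l-1}(\partial g\otimes f)+(-1)^lw_l(g\otimes\partial f)=0. \tag{1}$$
With $G_0\otimes F=F$ we have $w_0=z\mu\iota=z+z\partial k+zk\partial=z+(zk)\partial$, and $(zk)\partial$ is a coboundary of $F^*$. Hence $[w_0]=[z]\ne0$ in $H^r(F^*)$.

**Step 2: pushing a zero down one level.** The aim is the descent of Proposition 5 in general. Let $w:T_r\to S$ be any map with $wD=0$, and let $1\le l\le h$. We show:

* (a) if $w_1=0$, then $w_0=0$;
* (b) if $l\ge2$ and $w_l=0$, there is $w':T_r\to S$ with $w'D=0$, $w'_{l-1}=0$ and $[w_0']=[w_0]$ in $H^r(F^*)$.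

If $w_l=0$, then (1) says $w_{l-1}\circ(\partial\otimes1)=0$ on $G_l\otimes F_{r+1-l}$. Put $n=r+1-l$. The complex $\operatorname{Hom}(G_\bullet\otimes F_n,S)=G^*\otimes F_n^*$ has cohomology $\operatorname{Ext}^\bullet(S/\mathfrak b,S)\otimes F_n^*$, as $F_n^*$ is free (possibly zero), and this vanishes in degrees less than $h$. The map $w_{l-1}$ is a cocycle of this complex in degree $l-1<h$.

For $l=1$ the degree is $0$, where there are no coboundaries, so $w_0=0$. This is (a).

For $l\ge2$ there is $v\in\operatorname{Hom}(G_{l-2}\otimes F_{r-l+1},S)$ with $w_{l-1}=v\circ(\partial\otimes1)$. Extend $v$ by zero to the other summands of $T_{r-1}$, and put $w'=w-vD$. Then $w'D=0$. On $G_a\otimes F_{r-a}$, the element $D(g\otimes f)$ has components in $G_{a-1}\otimes F_{r-a}$ and $G_a\otimes F_{r-a-1}$, so $vD$ can be nonzero only for $a=l-1$ and $a=l-2$, where it is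
$$g\otimes f\mapsto v(\partial g\otimes f)\quad(a=l-1),\qquad g\otimes f\mapsto(-1)^{l-2}v(g\otimes\partial f)\quad(a=l-2).$$
The first formula gives $w'_{l-1}=w_{l-1}-v\circ(\partial\otimes1)=0$. The $0$-component is unchanged unless $l=2$, and then it changes by $f\mapsto v(1\otimes\partial f)$, a coboundary of $F^*$. This is (b).

**Step 3: $w_i\ne0$ for $0\le i\le h$.** Here we combine the first two steps. For $i=0$, $[w_0]\neq0$. Suppose $w_i=0$ with $1\le i\le h$. Apply (b) for $l=i,i-1,\dots,2$, each time to the cocycle just obtained; we arrive at a cocycle with zero $1$-component and $0$-component in the class $[z]$. By (a) its $0$-component is zero, so $[z]=0$, a contradiction.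

**Step 4: reading off degrees.** Let $0\le i\le h$, and return to the original $w=z\mu$. Since $w_i:G_i\otimes F_{r-i}\to S$ is nonzero, $F_{r-i}\neq0$; in particular $i\le r$. There are basis elements $g\in G_i$, $f\in F_{r-i}$ of degrees $\alpha,\beta$ with $0\ne w_i(g\otimes f)\in S_{\alpha+\beta-j}$. Hence $j\le\alpha+\beta\le\bar t_i(S/\mathfrak b)+\bar t_{r-i}(M)$.

**Step 5: the top syzygy.** For the last assertion we need a class in degree $-\bar t_p(M)$. As $F_{p+1}=0$, $\operatorname{Ext}^p(M,S)=\operatorname{coker}(F_{p-1}^*\to F_p^*)$, and by minimality the image lies in $\mathfrak mF_p^*$. The dual of a basis element of degree $\bar t_p(M)$ is not in $\mathfrak mF_p^*$, so $\operatorname{Ext}^p(M,S)_{-\bar t_p(M)}\ne0$. Take $r=p$ and $j=\bar t_p(M)$. $\blacksquare$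

The height enters only in Step 2, through exactness in degree $l-1<h$. For $l=h+1$ it would need exactness in degree $h$, where $\operatorname{Ext}^h(S/\mathfrak b,S)\neq0$. The argument stops there.

## 5. (B) for all ideals, and (A) for $\min(i,p-i)\le\max(c,2)$

**Proof of Corollary 3.** Take $M=S/I$, $\mathfrak b=(f_1,\dots,f_c)$, $h=c$ and $i=c$ in Theorem 2. The resolution of $S/\mathfrak b$ is the Koszul complex, whose last term has degree $\bar t_c(S/\mathfrak b)=\sum d_i$. For sharpness take $I=(x_1^{a_1},\dots,x_p^{a_p})$, and for the $f_i$ the $c$ generators of smallest degree: $\bar t_p$ is the sum of all exponents, $\bar t_{p-c}$ that of the $p-c$ largest. $\blacksquare$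

**Proof of Theorem 4(1).** If $i\in\{0,p\}$, the inequality is trivial because $\bar t_0(S/I)=0$. Let $1\le i\le p-1$; in particular $p\ge2$.

**Case $\min(i,p-i)\le c$.** The inequality is symmetric under $i\leftrightarrow p-i$, so assume $i\le c$. Apply Theorem 2 with $M=S/I$, $\mathfrak b=I$, $h=c$.

**Case $c=1$ and $\min(i,p-i)\le2$.** The purpose is to gain one step by removing a common factor. Let $g$ be a gcd of the elements of $I$; it divides a nonzero homogeneous element, so it is homogeneous. Let $\gamma=\deg g$ and $I=gI'$. If $I'=S$, then $I$ is principal and $p=1$, which is excluded. So $I'$ is proper, and it has no common factor. A height-one prime of the factorial ring $S$ is principal, so $I'$ lies in none, and $\operatorname{ht}I'\ge2$. Consequently $g$ is not a unit, as $\operatorname{ht}I=1$; thus $\gamma\ge1$. For $l\ge1$ we have $\operatorname{Tor}_l(S/I,\mathbb K)\cong\operatorname{Tor}_{l-1}(I,\mathbb K)$, and likewise for $I'$. Since $I\cong I'(-\gamma)$, it follows that $\operatorname{pd}S/I'=p$ and $\bar t_l(S/I)=\bar t_l(S/I')+\gamma$ for $l\ge1$.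 The first case applies to $I'$, whose height is at least $2\ge\min(i,p-i)$:
$$\bar t_p(S/I')\le\bar t_i(S/I')+\bar t_{p-i}(S/I').$$
Adding $\gamma$ on the left and $2\gamma$ on the right gives the inequality for $I$.

If $c\ge2$, the first case covers all $i$ in the statement; if $c=1$, the second does. $\blacksquare$

## 6. Modules with one late socle, and their idealizations

To violate (A) we want $\bar t_p$ large while $\bar t_i$ and $\bar t_{p-i}$ stay small. We use a module whose syzygies have low degree until the last one, which is pushed far out by a socle in high degree; and we turn this module into an ideal.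

Let $A=\mathbb K[z_1,\dots,z_q]$ with $q\ge1$, and fix $s\ge0$. Put
$$D=\bigoplus_{j\le s}D_j,\qquad D_j=\operatorname{Hom}_{\mathbb K}(A_{s-j},\mathbb K),\qquad(aF)(b)=F(ab),$$
a graded $A$-module: the graded dual of $A$, shifted so that its top degree is $s$. It is infinite-dimensional, extending to all negative degrees. For any graded $A$-module $L$ we have $\operatorname{Tor}^A_a(L,\mathbb K)=H_a(z;L)$, the homology of the Koszul complex $L\otimes\bigwedge^\bullet V$, where $V$ has basis $e_1,\dots,e_q$ in degree $1$ and $\partial e_i=z_i$.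

**Lemma 6.** Let $0\le e\le s$, and let $M\subseteq D$ be a finitely generated graded submodule with $M_j=D_j$ for all $j\ge e$. Then
$$\operatorname{Tor}^A_a(M,\mathbb K)\text{ lives in degrees}\le a+e\quad(a<q), \tag{2}$$
$$\operatorname{Tor}^A_q(M,\mathbb K)=\mathbb K(-s-q). \tag{3}$$

**Proof.** **Step 1: $H_a(z;D)=0$ for $a<q$.** We show that the Koszul complex of $D$ is dual to that of $A$. For $\omega\in\bigwedge^aV$ and $\eta\in\bigwedge^{q-a}V$ let $[\omega\wedge\eta]$ be the coefficient of $e_1\wedge\dots\wedge e_q$, and put
$$\langle F\otimes\omega,\ b\otimes\eta\rangle=F(b)\,[\omega\wedge\eta],$$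
where $F(b)=0$ unless $F\in D_j$, $b\in A_{s-j}$ for the same $j$. This is a perfect pairing between the finite-dimensional spaces $(D\otimes\bigwedge^aV)_j$ and $(A\otimes\bigwedge^{q-a}V)_{s+q-j}$. Let now $\omega\in\bigwedge^aV$ and $\eta\in\bigwedge^{q-a+1}V$. Since $\omega\wedge\eta\in\bigwedge^{q+1}V=0$ and $\partial$ is a derivation on $A\otimes\bigwedge V$,
$$0=\partial(\omega\wedge\eta)=\partial\omega\wedge\eta+(-1)^a\omega\wedge\partial\eta .$$
Write $\partial\omega=\sum z_i\omega_i$ and extend $[\ ]$ to be $A$-linear. Then
$$\langle\partial(F\otimes\omega),b\otimes\eta\rangle=\sum_iF(z_ib)[\omega_i\wedge\eta]=F\bigl(b[\partial\omega\wedge\eta]\bigr)=(-1)^{a+1}F\bigl(b[\omega\wedge\partial\eta]\bigr)=(-1)^{a+1}\langle F\otimes\omega,\partial(b\otimes\eta)\rangle .$$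
So up to sign the two differentials are adjoint, and $H_a(z;D)_j\cong\operatorname{Hom}_{\mathbb K}(H_{q-a}(z;A)_{s+q-j},\mathbb K)$. As $z_1,\dots,z_q$ is a regular sequence on $A$, this is zero for $a<q$.

**Step 2: the bound (2).** We compare $M$ with $D$. The quotient $C=D/M$ lives in degrees $\le e-1$. For $a<q$ the long exact sequence contains $H_{a+1}(z;C)\to H_a(z;M)\to H_a(z;D)=0$. Now $H_{a+1}(z;C)$ is a subquotient of $C\otimes\bigwedge^{a+1}V$, which lives in degrees $\le(e-1)+(a+1)=a+e$.

**Step 3: the socle.** The last Koszul homology is $H_q(z;M)=\operatorname{Soc}(M)(-q)$, where $\operatorname{Soc}(M)$ is the set of elements killed by all $z_i$. If $F\in D_j$ with $j<s$ is killed by all $z_i$, then $F$ vanishes on $\sum z_iA_{s-j-1}=A_{s-j}$, so $F=0$. Hence $\operatorname{Soc}D=D_s\cong\mathbb K$. Since $e\le s$, $M_s=D_s$, so $\operatorname{Soc}M=M\cap\operatorname{Soc}D=D_s$. This gives (3). $\blacksquare$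

**Example.** Let $q=2$, $s=1$, and let $\theta\in D_0=A_1^*$ be $\theta(z_1)=1$, $\theta(z_2)=0$. Then $M=A\theta$ has basis $\theta,z_1\theta$, with $z_2\theta=0$ and $M_1=D_1$, so we may take $e=1$. Here $M\cong A/(z_2,z_1^2)$, whose $\operatorname{Tor}_1$ has degrees $1,2\le1+e$ and whose $\operatorname{Tor}_2$ has degree $3=s+q$.

The **idealization** $A\ltimes L$ of a graded $A$-module $L$ is $A\oplus L$ with product $(a,y)(a',y')=(aa',ay'+a'y)$; in it $L$ is an ideal of square zero. For instance, with $A=\mathbb K[z]$ and $L=\mathbb K(-1)$ it is $\mathbb K[z,x]/(x^2,xz)$.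

**Lemma 7.** Let $M$ be as in Lemma 6, and suppose that $M$ is generated by elements $\theta_1,\dots,\theta_m$ of degree $0$, $m\ge1$. Put $S=A[x_1,\dots,x_m]$ and $p=q+m$, and let $I$ be the kernel of the graded $A$-algebra map $S\to A\ltimes M(-1)$, $x_k\mapsto\theta_k$. Then $I$ is a nonzero proper graded ideal with $\operatorname{ht}I=m$ and $\operatorname{pd}S/I=p$, and
$$\bar t_p(S/I)=s+p+1,\qquad\bar t_l(S/I)\le l+e+1\quad\text{for }m<l<q. \tag{4}$$

**Proof.** **Step 1: the height.** The $\theta_k$ sit in degree $1$ of $M(-1)$ and generate it, so the map is graded and surjective, and $S/I\cong A\ltimes M(-1)$. The ideal $I$ is proper, and $x_1^2\in I$ since $M(-1)^2=0$. As $A\cap I=0$ and $S/I$ is finite over $A$, $\dim S/I=\dim A=q$. Therefore $\operatorname{ht}I=(q+m)-q=m$.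

**Step 2: the two outer terms of an exact sequence.** The aim is to reduce $\operatorname{Tor}^S$ of $S/I$ to $\operatorname{Tor}^A$ of $M$. There is an exact sequence of $S$-modules
$$0\to M(-1)\to S/I\to A\to0, \tag{5}$$
in which the $x_k$ act as $0$ on $M$ and $A=S/(x_1,\dots,x_m)$. By the Koszul resolution of $A$, $\operatorname{Tor}^S_l(A,\mathbb K)=\bigwedge^l\mathbb K^m(-l)$, which is $0$ for $l>m$. Since the $x_k$ kill $M$, the Koszul complex of $M$ on $(z,x)$ is the one on $z$ tensored with $\bigwedge^\bullet\mathbb K^m$ carrying zero differential. Hence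
$$\operatorname{Tor}^S_l(M,\mathbb K)=\bigoplus_{a+b=l}\operatorname{Tor}^A_a(M,\mathbb K)\otimes\textstyle\bigwedge^b\mathbb K^m(-b). \tag{6}$$

**Step 3: the top degree.** As $p>m$, $\operatorname{Tor}^S_{p+1}(A,\mathbb K)=\operatorname{Tor}^S_p(A,\mathbb K)=0$, so (5) gives $\operatorname{Tor}_p^S(S/I,\mathbb K)\cong\operatorname{Tor}_p^S(M(-1),\mathbb K)$. In (6) with $l=p$ only $a=q$, $b=m$ occurs. By (3), $\operatorname{Tor}^S_p(S/I,\mathbb K)\cong\mathbb K(-s-q-m-1)$, concentrated in degree $s+p+1$. It is nonzero, and $S$ has $p$ variables, so $\operatorname{pd}S/I=p$.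

**Step 4: the middle degrees.** Let $m<l<q$. Then $\operatorname{Tor}^S_l(A,\mathbb K)=0$, so $\operatorname{Tor}_l^S(S/I,\mathbb K)$ is a quotient of $\operatorname{Tor}^S_l(M(-1),\mathbb K)$. All summands in (6) have $a\le l<q$, so by (2) they live, after the shift by $-1$, in degrees $\le(a+e)+b+1=l+e+1$. $\blacksquare$

In the example above, $m=1$ and $I=(x^2,z_2x,z_1^2x)=x\cdot(x,z_2,z_1^2)$. Indeed $p=3$ and $\bar t_3=(1+1+2)+1=5=s+p+1$.

If $i$ and $p-i$ both lie strictly between $m$ and $q$, then (4) gives
$$\bar t_p-\bar t_i-\bar t_{p-i}\ \ge\ (s+p+1)-(p+2e+2)=s-2e-1. \tag{7}$$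

The tempting choice is $e=0$, that is, $M=\bigoplus_{j\ge0}D_j$, with excess at least $s-1$. It is generated by $D_0$, because $z_1^t:D_j\to D_{j+t}$ is surjective whenever $j+t\le s$, being dual to the injection $z_1^t:A_{s-j-t}\to A_{s-j}$. But it needs $m=\dim D_0=\dim A_s$ generators, at least $q$ of them if $s\ge1$, and then no index lies strictly between $m$ and $q$. The number of generators is the height, so we must get by with few. The way out is to start with only $m$ functionals in degree $0$ and let them fill up $D$ from some degree $e$ on. By (7) we can pay for this as long as $s\ge2e+2$. Counting dimensions in degree $e$, we need at least $m\dim A_e\ge\dim D_e=\dim A_{s-e}$. With $m\ge2$ and $e$ large this is possible, and the next lemma says that the count is also sufficient.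

## 7. Few functionals that generate everything from degree $e$ on

**Lemma 8.** Let $0\le e\le s$, $u=s-e$, and suppose
$$\dim A_u\le m\dim A_e. \tag{8}$$
Then there are $\theta_1,\dots,\theta_m\in D_0=\operatorname{Hom}_{\mathbb K}(A_s,\mathbb K)$ such that $M=\sum_kA\theta_k$ satisfies $M_j=D_j$ for all $j\ge e$.

**Proof.** **Step 1: what has to be shown.** We translate the conclusion into a rank condition. Consider

* $(*)$ if $\varphi\in A_u$ and $\theta_k(\varphi\psi)=0$ for all $\psi\in A_e$ and all $k$, then $\varphi=0$.

The space $M_e\subseteq D_e=A_u^*$ is spanned by the functionals $\psi\theta_k:\varphi\mapsto\theta_k(\psi\varphi)$ with $\psi\in A_e$. So $(*)$ says that no nonzero $\varphi\in A_u$ is killed by all of $M_e$, which means $M_e=D_e$. Then for $e\le j\le s$ the surjection $z_1^{j-e}:D_e\to D_j$ gives $M_j=D_j$, and $D_j=0$ for $j>s$. So it suffices to achieve $(*)$. In terms of matrices, $(*)$ says that the matrix with columns indexed by the monomials $z^\alpha\in A_u$, rows indexed by pairs $(k,z^\beta)$ with $z^\beta\in A_e$ a monomial, and entries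 $\theta_k(z^{\alpha+\beta})$, has rank $\dim A_u$.

**Step 2: counting over a finite prime field.** Let $\ell=\operatorname{char}\mathbb K$ if this is positive, and $\ell=2$ otherwise. Work first over $\mathbb F_\ell$, and put $\sigma=\dim A_s$, $\varepsilon=\dim A_e$, $U=\dim A_u$; these do not depend on the field. Fix $0\ne\varphi\in A_u$. Multiplication by $\varphi$ is injective, so $\varphi A_e\subseteq A_s$ has dimension $\varepsilon$, and exactly $\ell^{m(\sigma-\varepsilon)}$ of the $\ell^{m\sigma}$ tuples $(\theta_1,\dots,\theta_m)$ vanish on it. The number of tuples for which $(*)$ fails for some $\varphi\neq0$ is at most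
$$(\ell^U-1)\,\ell^{m\sigma-m\varepsilon}<\ell^{U-m\varepsilon}\,\ell^{m\sigma}\le\ell^{m\sigma},$$
by (8). So some tuple over $\mathbb F_\ell$ satisfies $(*)$, and some maximal minor (of size $U$) of its matrix is nonzero in $\mathbb F_\ell$.

**Step 3: passing to $\mathbb K$.** The rank condition has to be carried to the given field. If $\operatorname{char}\mathbb K=\ell$, use the same values $\theta_k(z^\gamma)\in\mathbb F_\ell\subseteq\mathbb K$; the minor stays nonzero. If $\operatorname{char}\mathbb K=0$, lift the values $\theta_k(z^\gamma)$ to integers. The minor is then an integer that is nonzero modulo $2$, hence nonzero in $\mathbb K$. $\blacksquare$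

## 8. Choosing the numbers: proof of Theorem 4(2)

**Case $c\ge2$.** We have $i,p-i\ge c+1$. Put $m=c$ and $q=p-c$. Then $i=p-(p-i)\le p-c-1=q-1$, and in the same way $p-i\le q-1$; so both indices lie strictly between $m$ and $q$. For $e\ge1$ let
$$s=2e+1+N,\qquad u=s-e=e+1+N .$$
As $e\to\infty$ with $q,N$ fixed,
$$\frac{\dim A_u}{\dim A_e}=\frac{\binom{u+q-1}{q-1}}{\binom{e+q-1}{q-1}}=\prod_{k=1}^{q-1}\frac{u+k}{e+k}=\prod_{k=1}^{q-1}\Bigl(1+\frac{N+1}{e+k}\Bigr)\longrightarrow1,$$
and $m\ge2$, so we can fix $e$ for which (8) holds. Lemma 8 gives $\theta_1,\dots,\theta_m$, and $M=\sum_kA\theta_k$ satisfies the hypotheses of Lemmas 6 and 7. The resulting ideal $I$ lives in $q+m=p$ variables and has $\operatorname{ht}I=c$ and $\operatorname{pd}S/I=p$. By (7), $\bar t_p-\bar t_i-\bar t_{p-i}\ge s-2e-1=N$.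

**Case $c=1$.** Now $\min(i,p-i)\ge3$. We undo the trick of Section 5. Let $I'$ be the ideal of height $2$ just constructed for $(2,p,i)$ with $N+1$ in place of $N$, let $y$ be a nonzero linear form, and put $I=yI'$. Then $I\subseteq(y)$ has height $1$. Since $I\cong I'(-1)$, $\operatorname{pd}S/I=p$, and each $\bar t_l$ with $l\ge1$ grows by $1$. The excess $\bar t_p-\bar t_i-\bar t_{p-i}$ drops by exactly $1$, so it is at least $N$. $\blacksquare$

## 9. A height-two ideal in six variables

Take $p=6$, $i=3$, $c=m=2$, $q=4$, $N=1$. With $e=6$ we get $s=14$, $u=8$, and (8) reads $\binom{11}{3}=165\le168=2\binom93$. (With $e=5$, $u=7$ it would read $120\le112$, which is false.) So over any field there is an ideal $I\subset\mathbb K[z_1,\dots,z_4,x_1,x_2]$ of height $2$ with $p=6$ and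
$$\bar t_6(S/I)=14+6+1=21,\qquad\bar t_3(S/I)\le3+6+1=10 .$$
Thus $\bar t_6>\bar t_3+\bar t_3$, and (A) fails for $i=3$.

One can see where the degrees jump. For $l=4,5$ both $\operatorname{Tor}^S_l(A,\mathbb K)$ and $\operatorname{Tor}^S_{l+1}(A,\mathbb K)$ vanish, so $\operatorname{Tor}_l^S(S/I,\mathbb K)\cong\operatorname{Tor}_l^S(M(-1),\mathbb K)$. In (6) the summand with $a=4$ has degree $18+(l-4)+1=l+15$, and those with $a\le3$ have degrees at most $l+7$. So $\bar t_4=19$ and $\bar t_5=20$: the degree is at most $10$ at index $3$, and then $19,20,21$ follow.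

The same ideal shows that the word "regular" cannot be dropped in (B). The elements $x_1^2,x_1x_2,x_2^2$ lie in $I$ and have degree $2$, but $\bar t_3+2+2+2\le16<21=\bar t_6$.
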